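# Orthocomplemented projective planes in varieties of modular ortholattices

## 1. Modular ortholattices and the varieties they generate

**Definition 1.1 (ortholattice).** An *ortholattice* is a bounded lattice $(L,\wedge,\vee,0,1)$ with a unary operation $x\mapsto x'$ such that $x''=x$, $x\le y\Rightarrow y'\le x'$, $x\wedge x'=0$ and $x\vee x'=1$. Elements $x,y$ are *orthogonal* if $x\le y'$.

Orthogonality is symmetric, since $x\le y'$ gives $y=y''\le x'$. As $'$ is an order-reversing bijection, the De Morgan laws hold. *Example.* Take the hexagon with chains $0<a<b<1$ and $0<b'<a'<1$ and no other comparabilities. The only element below both $b$ and $a'$ is $0$, the only element above both $a$ and $b'$ is $1$, and similarly for the other pairs, so this is an ortholattice.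

**Definition 1.2 (modular ortholattice).** An ortholattice is a *modular ortholattice* (MOL) if $x\le z$ implies $x\vee(y\wedge z)=(x\vee y)\wedge z$.

*Example.* Let $W$ be a finite-dimensional vector space over a field with a symmetric bilinear form that is *anisotropic*: $\langle x,x\rangle\ne0$ for $x\ne0$. The lattice of subspaces of $W$ is modular. With $S\mapsto S^\perp$ it is an MOL: $S\cap S^\perp=0$ by anisotropy, and $\dim S+\dim S^\perp=\dim W$ because the form is nondegenerate, so $S+S^\perp=W$ and $S^{\perp\perp}=S$. The standard example is $\mathbb R^n$ with the usual scalar product. Over $\mathbb F_2$ the form $x_0y_0+x_1y_1$ is not anisotropic: the line spanned by $(1,1)$ is its own perpendicular. The hexagon is not modular: $a\le b$, but $a\vee(a'\wedge b)=a$ while $(a\vee a')\wedge b=b$.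

We use two consequences of modularity all the time:
$$t\le s\ \Longrightarrow\ t\vee(s\wedge t')=(t\vee t')\wedge s=s, \tag{1}$$
$$x\le y,\ x\vee z=y\vee z,\ x\wedge z=y\wedge z\ \Longrightarrow\ x=x\vee(y\wedge z)=(x\vee z)\wedge y=y. \tag{2}$$

**Definition 1.3 (height).** The *height* of an MOL is the supremum of the lengths of its finite chains, where $c_0<c_1<\dots<c_N$ has length $N$.

*Example.* The lattice of subspaces of $\mathbb R^n$ has height $n$.

**Definition 1.4 ($MO_\kappa$).** For a cardinal $\kappa$, $MO_\kappa$ is the MOL consisting of $0$, $1$ and $2\kappa$ pairwise incomparable elements $a_i,a_i'$ ($i<\kappa$) strictly between them, with $a_i\leftrightarrow a_i'$ and $0\leftrightarrow1$.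

*Examples.* $MO_0$ is the two-element Boolean algebra, $MO_1$ the four-element one, and the subspaces of $\mathbb R^2$ form an $MO_\kappa$ with $\kappa$ infinite. *Every MOL of height $1$ is $MO_0$, and every MOL of height $2$ is $MO_\kappa$ for some $\kappa\ge1$.* Indeed, in height $2$ the elements strictly between $0$ and $1$ are pairwise incomparable, and $x\ne x'$ for each of them because $x\wedge x'=0\neq x$, so they fall into pairs $\{x,x'\}$.

**Definition 1.5 (variety).** A *variety* of MOLs is an equational class of MOLs in the signature $(\wedge,\vee,',0,1)$. It is *nontrivial* if it contains an algebra with more than one element. For a class or a single algebra $K$, $[K]$ is the variety generated by $K$.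

*Example.* $[MO_0]$ is the variety of Boolean algebras. If $m\le n$, then $MO_m$ is a subalgebra of $MO_n$, so $[MO_m]\subseteq[MO_n]$.

**Definition 1.6 (subdirectly irreducible).** An algebra with more than one element is *subdirectly irreducible* (s.i.) if it has a least congruence different from equality, its *monolith*. It is *simple* if its only congruences are equality and the full relation, and these two differ.

Simple algebras are s.i. By Birkhoff's theorem every variety is generated by its s.i. members. *Example.* $MO_1\cong MO_0\times MO_0$ is not s.i. For $\kappa\ge2$, $MO_\kappa$ is simple. A congruence $\theta$ other than equality identifies $0$ with some $x\neq0$: if $s>t$ are identified, then $s\wedge t'\mathrel\theta t\wedge t'=0$, and $s\wedge t'\ne0$ by (1). If $x=1$ we are done. Otherwise $x'=0\vee x'\mathrel\theta x\vee x'=1$. Choose $y\notin\{0,1,x,x'\}$. Then $y=y\wedge1\mathrel\theta y\wedge x'=0$, likewise $y'\mathrel\theta0$, and so $1=y\vee y'\mathrel\theta0$.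

**Definition 1.7 (orthocomplemented projective plane).** An *orthocomplemented projective plane* is an MOL whose lattice reduct is the lattice of subspaces of a projective plane, i.e. a complemented, directly irreducible modular lattice of height $3$.

*Example.* The subspaces of $\mathbb R^3$ with $S'=S^\perp$.

**Definition 1.8 ($\Gamma_{k,r}$ and $U_k$).** Let $k$ be a prime field ($\mathbb Q$ or $\mathbb F_p$), $r\ge1$ and $K_r=k(X_1,\dots,X_r)$. Then $\Gamma_{k,r}$ is the lattice of subspaces of $K_r^{\,r+1}$ with $S\mapsto S^\perp$ taken for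
$$\langle x,y\rangle=x_0y_0+X_1x_1y_1+\dots+X_rx_ry_r ,$$
a form also written $\langle1,X_1,\dots,X_r\rangle$. Put $U_k=[\{\Gamma_{k,r}:r\ge1\}]$.

*The form is anisotropic.* Put $X_0:=1$ and suppose $\sum_iX_iz_i^2=0$ with not all $z_i$ zero. Clear denominators, so that the $z_i$ are polynomials, and fix a monomial order. For $z_i\ne0$ the leading monomial of $X_iz_i^2$ is $X_i$ times a square, with nonzero coefficient. So the leading monomials of the nonzero terms have pairwise different exponent vectors mod $2$. The largest of them cannot cancel, a contradiction. By Example 1.2, $\Gamma_{k,r}$ is an MOL of height $r+1$. The argument works in every characteristic; the example over $\mathbb F_2$ above shows what the weights $X_i$ are for.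

*$\Gamma_{k,r}$ is simple.* As in Example 1.6, a congruence other than equality identifies $0$ with a nonzero element, hence with an atom $p$ below it. Let $q$ be another atom and $w$ a hyperplane containing neither $p$ nor $q$ (a vector space is not a union of two proper subspaces, so the dual space has a functional vanishing on neither line). Then $p\vee w=1=q\vee w$, and $q=q\wedge(p\vee w)\mathrel\theta q\wedge w=0$. So all atoms, and hence $1$, are identified with $0$. The argument used only the lattice operations, so the lattice is simple, in particular directly irreducible, and *$\Gamma_{k,2}$ is an orthocomplemented projective plane.*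

## 2. Perspective elements, projective intervals, $*$-regular rings

**Definition 2.1 (perspective, independent).** In an MOL, $x\sim y$ (*perspective*) means that there is an *axis* $w$ with $x\vee w=y\vee w$ and $x\wedge w=y\wedge w=0$. Elements $x_1,\dots,x_n$ are *independent* if $x_i\wedge\bigvee_{j\ne i}x_j=0$ for all $i$.

*Examples.* In the subspaces of $\mathbb R^2$, $\mathbb Re_1\sim\mathbb Re_2$ with axis $\mathbb R(e_1+e_2)$. Always $x\sim x$ with axis $0$. In a Boolean algebra perspective elements are equal: $x=x\wedge(x\vee w)=x\wedge(y\vee w)=x\wedge y$, and symmetrically $y=x\wedge y$. Pairwise orthogonal elements are independent, since $\bigvee_{j\ne i}x_j\le x_i'$.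

**Definition 2.2 (transposes, projective intervals).** $[t,s]$ *transposes up* to $[w,v]$ if $s\vee w=v$ and $s\wedge w=t$. Two intervals are *projective* if they are connected by finitely many transpositions, up or down.

*Example.* In the subspaces of $\mathbb R^2$, $[0,\mathbb Re_1]$ transposes up to $[\mathbb Re_2,\mathbb R^2]$. In a modular lattice $z\mapsto z\vee w$ is an isomorphism $[t,s]\to[w,v]$ with inverse $y\mapsto y\wedge s$, because $(z\vee w)\wedge s=z\vee(w\wedge s)=z$, and dually.

**Definition 2.3 ($*$-regular ring).** Rings have a unit. A ring $S$ is *regular* if every $x\in S$ has a $y$ with $xyx=x$. A *$*$-regular ring* is a regular ring with an involution $*$ that is *proper*: $x^*x=0\Rightarrow x=0$. *Projections* are elements $e=e^2=e^*$. A *Moore–Penrose inverse* of $x$ is an element $x^+$ with $xx^+x=x$, $x^+xx^+=x^+$ and $xx^+$, $x^+x$ projections.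

*Examples.* $M_n(\mathbb R)$ with transposition is $*$-regular, since the diagonal entries of $x^tx$ are sums of squares. $M_2(\mathbb F_2)$ with transposition is not: $x=\begin{pmatrix}1&0\\1&0\end{pmatrix}$ has $x^tx=0$. In $M_2(\mathbb R)$ let
$$g=\begin{pmatrix}1&1\\0&0\end{pmatrix},\quad g^+=\begin{pmatrix}\frac12&0\\ \frac12&0\end{pmatrix},\quad gg^+=\begin{pmatrix}1&0\\0&0\end{pmatrix},\quad g^+g=\begin{pmatrix}\frac12&\frac12\\ \frac12&\frac12\end{pmatrix}. \tag{3}$$
Both products are symmetric idempotents, $gg^+g=g$ and $g^+gg^+=g^+$.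

We also use ultraproducts $\prod A_i/\mathcal U$. By Łoś's theorem a first-order sentence holds in the ultraproduct iff it holds in $A_i$ for $\mathcal U$-almost all $i$. Varieties are closed under ultraproducts. *Example.* A nonprincipal ultraproduct of infinitely many different $MO_n$, $n$ finite and at least $1$, has height $2$ and more than $m$ elements for every $m$. So it is an $MO_\kappa$ with $\kappa$ infinite.

## 3. Bruns' conjecture and three theorems

The following facts are known. The varieties $[MO_n]$ ($n<\omega$) and $[MO_\omega]=[MO_\kappa]$ ($\kappa$ any infinite cardinal) form a chain of order type $\omega+1$, and they are exactly the nontrivial varieties of MOLs generated by finite MOLs. For an orthocomplemented projective plane $P$, $[P]$ differs from all $[MO_\kappa]$ and contains $MO_\omega$. (Bruns) If an s.i. MOL $L$ contains an atom, then $[L]=[MO_\kappa]$ for some $\kappa$, or $[L]$ contains $[P]$ for some orthocomplemented projective plane $P$. (Roddy) Every nontrivial variety of MOLs distinct from all $[MO_\kappa]$ contains $[MO_\omega]$.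

So the chain at the bottom is known, and above it the simplest candidates are the planes. The question, posed in "Algebraic Aspects of Orthomodular Lattices", is Bruns' conjecture: *does every nontrivial variety of MOLs different from all $[MO_\kappa]$ contain an orthocomplemented projective plane?* The answer is yes.

**Theorem 1.** Every nontrivial variety $V$ of MOLs different from all $[MO_\kappa]$ contains an orthocomplemented projective plane.

**Theorem 2.** Let $V$ be a variety of MOLs. The following are equivalent: (a) the heights of the s.i. members of $V$ have no finite bound (a member of infinite height is allowed); (b) $V\supseteq U_k$ for some prime field $k$. In that case $V$ contains the plane $\Gamma_{k,2}$.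

**Theorem 3.** The varieties $U_k$ ($k$ a prime field) are pairwise incomparable. They are exactly the minimal members of the class of varieties of MOLs with unbounded heights of s.i. members, and every member of that class contains one of them.

Of the facts recalled above, the proofs use only $[MO_\kappa]=[MO_\omega]$ for infinite $\kappa$.

## 4. Subdirectly irreducible members of height at most two

**Lemma 4.1.** If $V$ is nontrivial and all its s.i. members have height at most $2$, then $V=[MO_\kappa]$ for some $\kappa$.

*Proof.* By Section 1 every s.i. member is some $MO_\kappa$, so $V$ is generated by a nonempty class of algebras $MO_\kappa$. If the occurring $\kappa$ are bounded by a finite number, then $V=[MO_n]$ for the largest $n$ that occurs, because $MO_m$ is a subalgebra of $MO_n$ for $m\le n$. Otherwise $V=[MO_\omega]$. Indeed $V\subseteq[MO_\omega]$, because each $MO_\kappa$ lies in $[MO_\omega]$. Conversely, $V$ contains an $MO_\kappa$ with $\kappa$ infinite, either directly or as an ultraproduct of infinitely many different $MO_n$, and $[MO_\kappa]=[MO_\omega]$.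 $\square$

So in Theorem 1 the variety has an s.i. member $L$ of height at least $3$. If $L$ is the lattice of subspaces of $\mathbb R^4$, a plane is found by restricting to a $3$-dimensional subspace $u$: the interval $[0,u]$ with $x\mapsto x'\wedge u$ is the lattice of subspaces of $u$. Two things are needed to imitate this: $[0,u]$ must lie in the variety, and it must be directly irreducible. The first is a general fact (Lemma 5.1). The second calls for perspective elements.

## 5. Orthogonal perspective elements in a subdirectly irreducible MOL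

The goal of this section is Proposition 5.8: in an s.i. MOL, orthogonal nonzero elements can be shrunk to nonzero pairwise perspective ones.

**Lemma 5.1.** For $u$ in an MOL $L$, the interval $[0,u]$ with $x\mapsto x'\wedge u$ is an MOL in $[L]$.

*Proof.* On $[0,u]$ the map $x\mapsto x'\wedge u$ reverses order. It is an involution, since $(x'\wedge u)'\wedge u=(x\vee u')\wedge u=x\vee(u'\wedge u)=x$, and it gives complements by (1). So $[0,u]$ is an MOL, and likewise $[0,u']$. Let $\varphi:[0,u]\times[0,u']\to L$, $(a,b)\mapsto a\vee b$. It preserves joins, $0$ and $1$. Let $c=(a'\wedge u)\vee(b'\wedge u')$. Since $b\le u'$ gives $u\le b'$, and $a\le u$ gives $u'\le a'$, we have $c\le a'\wedge b'=(a\vee b)'$. By (1), $c\vee(a\vee b)=u\vee u'=1$. So $c\le(a\vee b)'$ have the same join and the same meet with $a\vee b$, and $c=(a\vee b)'$ by (2). Thus $\varphi$ preserves complements and therefore meets. It is injective, because $(a\vee b)\wedge u=a\vee(b\wedge u)=a$ and similarly for $b$. Hence $[0,u]\times[0,u']$ is isomorphic to a subalgebra of $L$, and $[0,u]$ is a homomorphic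 image of it. $\square$

**Lemma 5.2.** The congruences of an MOL are the congruences of its lattice reduct.

*Proof.* Let $\theta$ be a lattice congruence. If $x\ge y$ and $x\mathrel\theta y$, then $x\wedge y'\mathrel\theta y\wedge y'=0$. As $x'\le y'$, modularity gives $y'=x'\vee(x\wedge y')\mathrel\theta x'$. For general $x\mathrel\theta y$ we have $x\vee y\mathrel\theta x\wedge y$, so $(x\vee y)'\mathrel\theta(x\wedge y)'$. Both $x'$ and $y'$ lie between these two elements, and $\theta$-classes are convex, so $x'\mathrel\theta y'$. $\square$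

**Lemma 5.3 (Dilworth).** In a modular lattice with $0$, if $q<p$ is collapsed by $\mathrm{con}(0,a)$, the congruence generated by $(0,a)$, then some nontrivial subinterval of $[q,p]$ is projective to a subinterval of $[0,a]$.

*Proof.* Let $\mathcal Q$ be the set of intervals projective to subintervals of $[0,a]$.

*Subintervals.* Let $[t,s]$ transpose up to $[w,v]$ and $t\le t_1\le s_1\le s$. Then $[t_1,s_1]$ transposes up to $[t_1\vee w,s_1\vee w]$: the join is right, and $s_1\wedge(t_1\vee w)=t_1\vee(s_1\wedge w)=t_1$ since $s_1\wedge w\le s\wedge w=t\le t_1$. The same holds for transpositions down, by duality. So subintervals of members of $\mathcal Q$ are in $\mathcal Q$.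

*Joins and meets with an element $t$.* If $[d,e]\in\mathcal Q$, then $[(d\vee t)\wedge e,e]$ is a subinterval of $[d,e]$ that transposes up to $[d\vee t,e\vee t]$, so the latter is in $\mathcal Q$. Dually $[d\wedge t,e\wedge t]\in\mathcal Q$.

Now let $x\mathrel\theta y$ mean that there is a finite chain from $x\wedge y$ to $x\vee y$ all of whose steps are in $\mathcal Q$ (possibly with no steps). Then $\theta$ is reflexive and symmetric; $x\mathrel\theta y$ iff $x\wedge y\mathrel\theta x\vee y$; it is transitive along $x\le y\le z$; and for $x\le y$, $x\mathrel\theta y$ implies $x\vee t\mathrel\theta y\vee t$ and $x\wedge t\mathrel\theta y\wedge t$. By the Grätzer–Schmidt criterion these conditions make a reflexive symmetric relation on a lattice a congruence. Since $(0,a)\in\theta$, we have $\mathrm{con}(0,a)\subseteq\theta$. So there is a chain from $q$ to $p$ with steps in $\mathcal Q$, and as $q<p$ one of the steps is nontrivial. $\square$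

**Lemma 5.4.** Let $x\sim y$ with axis $w$. (i) The map $z\mapsto\bar z=(z\vee w)\wedge y$ is an isomorphism $[0,x]\to[0,y]$, and $z\sim\bar z$ with axis $w$. (ii) $s_0=w\wedge(x\vee y)$ is also an axis, with $x\vee s_0=y\vee s_0=x\vee y$. So $x,y$ are perspective within $[0,u]$ for every $u\ge x\vee y$.

*Proof.* (i) The map is the composite of the transpositions $[0,x]\to[w,x\vee w]=[w,y\vee w]\to[0,y]$. By modularity $\bar z\vee w=(z\vee w)\wedge(y\vee w)=z\vee w$, and $z\wedge w=\bar z\wedge w=0$ since $z\le x$, $\bar z\le y$. (ii) By modularity $x\vee s_0=(x\vee w)\wedge(x\vee y)=x\vee y$, because $x\vee w=y\vee w\ge x\vee y$. Similarly for $y$. The meets with $x$ and $y$ are $0$ because $s_0\le w$. $\square$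

We call $\bar z$ the *image* of $z$ under $x\sim y$. Perspectivity is not transitive in general; the next lemma says what is left of transitivity.

**Lemma 5.5.** Let $L$ be an MOL. (i) If $x,y,z$ are independent and $x\sim y\sim z$, then $x\sim z$. (ii) If $a\sim c\sim b$ are nonzero, there are nonzero $\tilde a\le a$, $\tilde b\le b$ with $\tilde a\sim\tilde b$. (iii) If $x_0\sim x_1\sim\dots\sim x_m$ are nonzero ($m\ge1$), there are nonzero $\tilde x_0\le x_0$, $\tilde x_m\le x_m$ with $\tilde x_0\sim\tilde x_m$.

*Proof.* (i) By Lemma 5.4(ii) take axes $s_0\le x\vee y$ with $x\vee s_0=y\vee s_0=x\vee y$, and $t_0\le y\vee z$ with $y\vee t_0=z\vee t_0=y\vee z$. Put $r=(s_0\vee t_0)\wedge(x\vee z)$. Then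
$$x\vee r=(x\vee s_0\vee t_0)\wedge(x\vee z)=(x\vee y\vee t_0)\wedge(x\vee z)=(x\vee y\vee z)\wedge(x\vee z)=x\vee z,$$
and likewise $z\vee r=x\vee z$. For the meets, independence gives $(y\vee z)\wedge(x\vee y)=y\vee(z\wedge(x\vee y))=y$, so $t_0\wedge(x\vee y)\le t_0\wedge y=0$. Hence $(s_0\vee t_0)\wedge(x\vee y)=s_0\vee(t_0\wedge(x\vee y))=s_0$, and $x\wedge r\le x\wedge s_0=0$. By symmetry $(s_0\vee t_0)\wedge(y\vee z)=t_0$ and $z\wedge r\le z\wedge t_0=0$. So $r$ is an axis for $x\sim z$.

(ii) If $a\wedge b\ne0$, take $\tilde a=\tilde b=a\wedge b$. If $z=a\wedge c\ne0$, take $\tilde a=z$ and let $\tilde b$ be the image of $z$ under $c\sim b$; similarly if $b\wedge c\ne0$. Now let all three meets be $0$.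

If $(a\vee b)\wedge c=0$, then $a,c,b$ are independent: $a\wedge(b\vee c)\le(a\vee b)\wedge(b\vee c)=b\vee(c\wedge(a\vee b))=b$, so $a\wedge(b\vee c)\le a\wedge b=0$, and similarly $b\wedge(a\vee c)=0$. Apply (i).

Otherwise put $c_0=(a\vee b)\wedge c\ne0$, $a_0=(c_0\vee b)\wedge a$, $b_0=(c_0\vee a)\wedge b$. By modularity $a_0\vee c_0=(c_0\vee b)\wedge(a\vee c_0)=b_0\vee c_0$. Also $a_0\wedge c_0\le a\wedge c=0$ and $b_0\wedge c_0\le b\wedge c=0$. So $a_0\sim b_0$ with axis $c_0$. Further, $b\vee a_0=(c_0\vee b)\wedge(a\vee b)=c_0\vee b$ since $c_0\le a\vee b$. So $a_0=0$ would give $c_0\le b\wedge c=0$, a contradiction. Hence $a_0\ne0$, and $b_0\ne0$ because $[0,a_0]\cong[0,b_0]$.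

(iii) Induct on $m$; $m=1$ is trivial. For $m\ge2$ choose nonzero $y_1\le x_1$, $y_m\le x_m$ with $y_1\sim y_m$. Let $y_0$ be the image of $y_1$ in $[0,x_0]$, and apply (ii) to $y_0\sim y_1\sim y_m$. $\square$

**Lemma 5.6.** If $[t,s]$ transposes up to $[w,v]$, then $s\wedge t'\sim v\wedge w'$ with axis $w$.

*Proof.* By (1), $(v\wedge w')\vee w=v$. Since $t\le w$, also $(s\wedge t')\vee w=(s\wedge t')\vee t\vee w=s\vee w=v$. Finally $(s\wedge t')\wedge w=(s\wedge w)\wedge t'=t\wedge t'=0$ and $(v\wedge w')\wedge w=0$. $\square$

**Lemma 5.7.** In an s.i. MOL $L$, for nonzero $a,b$ there are nonzero $x\le a$, $y\le b$ with $x\sim y$.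

*Proof.* By Lemma 5.2 the monolith is the least nontrivial lattice congruence. Let it collapse $q<p$. Since $\mathrm{con}(0,a)$ contains the monolith, Lemma 5.3 gives a nontrivial subinterval $[q_1,p_1]$ of $[q,p]$ projective to a subinterval of $[0,a]$. The monolith also collapses $q_1<p_1$, so Lemma 5.3 for $\mathrm{con}(0,b)$ gives a nontrivial subinterval of $[q_1,p_1]$ projective to a subinterval of $[0,b]$. Restrict the first projectivity to it. Now a nontrivial subinterval of $[0,a]$ is projective to a nontrivial subinterval of $[0,b]$. Replace each interval $[t,s]$ along the way by $s\wedge t'$, which is nonzero by (1). By Lemma 5.6 this is a chain of perspectivities from a nonzero element below $a$ to a nonzero element below $b$. Apply Lemma 5.5(iii). $\square$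

**Proposition 5.8.** Let $L$ be an s.i. MOL and $a_1,\dots,a_N$ nonzero and pairwise orthogonal. Then there are nonzero pairwise perspective $d_i\le a_i$. Such $a_i$ exist whenever $L$ has height at least $N$.

*Proof.* *Existence.* From a chain $0=c_0<c_1<\dots<c_N$ take $a_i=c_i\wedge c_{i-1}'$. It is nonzero by (1), and for $i<j$ we have $a_i\le c_i\le c_{j-1}\le a_j'$.

*Shrinking.* Put $d_1=a_1$. Given pairwise perspective nonzero $d_1,\dots,d_j$ with $d_i\le a_i$, choose nonzero $x\le d_1$, $y\le a_{j+1}$ with $x\sim y$ (Lemma 5.7), and let $x_i\le d_i$ be the image of $x$ under $d_1\sim d_i$ ($2\le i\le j$). The elements $x,x_2,\dots,x_j,y$ are orthogonal, hence independent, and all are perspective to $x$. By Lemma 5.5(i), applied with $x$ in the middle, they are pairwise perspective. Replace $d_1,\dots,d_j$ by $x,x_2,\dots,x_j$ and put $d_{j+1}=y$. $\square$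

## 6. Atoms give a plane, and an atomless example

**Lemma 6.1.** If $V$ has an s.i. member $L$ of finite height at least $3$, then $V$ contains an orthocomplemented projective plane.

*Proof.* By Proposition 5.8 there are three nonzero orthogonal elements. Since $L$ has finite height, choose atoms $a_1,a_2,a_3$ below them. These are orthogonal. By Proposition 5.8 again there are nonzero pairwise perspective $d_i\le a_i$; as the $a_i$ are atoms, $d_i=a_i$. Put $u=a_1\vee a_2\vee a_3$. By Lemma 5.1, $[0,u]\in V$ is an MOL. It has height $3$, since $0<a_1<a_1\vee a_2<u$ is a maximal chain by independence and modularity.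

It remains to see that $[0,u]$ is directly irreducible. Suppose $[0,u]\cong M_1\times M_2$ nontrivially. Each atom $a_i$ lies in one of the factors. Suppose $a_i$ lies in $M_1$ and $a_j$ in $M_2$. By Lemma 5.4(ii) there is an axis $w\le u$ for $a_i\sim a_j$. Comparing $M_2$-components in $a_i\vee w=a_j\vee w$ gives $a_j\le w$, contradicting $a_j\wedge w=0$. So all $a_i$ lie in one factor, contradicting $a_1\vee a_2\vee a_3=u$. $\square$

What is left is the case of an s.i. member of infinite height, and there may be no atoms.

**Example 6.2.** Let $T=\bigcup_nM_{2^n}(\mathbb R)$, where $M_{2^n}(\mathbb R)$ sits in $M_{2^{n+1}}(\mathbb R)$ by $x\mapsto\mathrm{diag}(x,x)$, with transposition as involution. Each level is $*$-regular, so $T$ is $*$-regular. The inclusions of levels turn the subspace lattices of the $\mathbb R^{2^n}$ into an increasing union $L$ of MOLs: to a subspace, given by its orthogonal projection $e$, corresponds $\mathrm{diag}(e,e)$, that is, $S\mapsto S\oplus S$.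

$L$ is simple: a congruence other than equality identifies two different elements of some level, hence restricts to the full relation on that level, which is a simple lattice (as in Section 1), so it identifies $0$ and $1$. The same argument applied to $[0,u]$, $u\neq0$, from the level of $u$ on, shows that $[0,u]$ is simple. And $L$ has no atoms: a projection of rank $s>0$ at one level has rank $2s\geq2$ at the next, so it properly contains a nonzero projection there. Hence every $[0,u]$ with $u\ne0$ has infinite height.

So intervals and quotients of intervals of this $L$ never yield a plane. Subalgebras do: the level $M_4(\mathbb R)$ gives the subspaces of $\mathbb R^4$ as a subalgebra, hence the subspaces of $\mathbb R^3$ in $[L]$. In general no such matrix level is handed to us, and a good subalgebra has to be constructed. For this we need coordinates.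

## 7. The MOL of a $*$-regular ring

**Lemma 7.1.** In a $*$-regular ring $S$ every $x$ has a unique Moore–Penrose inverse $x^+$.

*Proof.* *Existence.* Choose $y$ with $x^*xyx^*x=x^*x$ and put $z=xyx^*x-x$. Then $x^*z=0$ and $z\in xS$, so $z^*z=0$ and $z=0$, i.e. $xyx^*x=x$. Put $e=xyx^*$. Then $ex=x$ and $e^2=(xyx^*x)yx^*=e$. From $ex=x$ we get $x^*=x^*e^*$, so $e=xyx^*e^*=ee^*$ is hermitian. Thus $e$ is a projection with $eS=xS$. The same for $x^*$ gives, after taking adjoints, a projection $g$ with $Sg=Sx$; so $xg=x$. Write $e=xw$, $g=vx$ and let $x^+=gwe$. Then $xx^+=xgwe=xwe=e$. Moreover $x(gwx-g)=xwx-x=ex-x=0$, hence $g(gwx-g)=vx(gwx-g)=0$, i.e. $gwx=g$. So $x^+x=gwex=gwx=g$. Finally $xx^+x=ex=x$ and $x^+xx^+=gx^+=x^+$.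

*Uniqueness.* Let $y,z$ both qualify. Then $xy=(xz)(xy)$; taking adjoints, $xy=(xy)(xz)=xz$. Likewise $yx=(yx)(zx)$, and adjoints give $yx=(zx)(yx)=zx$. So $y=yxy=yxz=zxz=z$. $\square$

Consequently every principal right ideal is $xS=eS$ with $e=xx^+$. This projection is unique: if $eS=fS$, then $fe=e$ and $ef=f$, and adjoints give $e=ef=f$. We write $L(S)$ for the set of principal right ideals, identified with the set of projections; $e\le f$ means $eS\subseteq fS$, i.e. $fe=e$, equivalently $ef=e$. Put $e'=1-e$.

*$L(S)$ is an MOL.* For projections $e,f$ let $y=(1-e)f$. Then $eS+fS=eS+yS$. The projection $yy^+$ lies in $(1-e)S$, so it is orthogonal to $e$, and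
$$e\vee f=e+yy^+ ,\qquad e\wedge f=(e'\vee f')' . \tag{4}$$
The first gives $eS+fS$. The second gives $eS\cap fS$: this intersection is the right annihilator of $S(1-e)+S(1-f)=Sg$, where $g=e'\vee f'$, hence it equals $(1-g)S$. So $L(S)$ is a sublattice of the lattice of all right ideals, which is modular. If $e\le f$, then $(1-e)(1-f)=1-e-f+ef=1-f$, i.e. $f'\le e'$. And $eS\oplus(1-e)S=S$.

**Lemma 7.2.** (i) If $S_0\subseteq S$ is a unital subring closed under $*$ and $^+$, then $S_0$ is $*$-regular and $L(S_0)$ is a subalgebra of $L(S)$. (ii) A surjective unital $*$-homomorphism $S\to S_1$ of $*$-regular rings induces a surjective homomorphism $L(S)\to L(S_1)$. (iii) Ultraproducts of $*$-regular rings are $*$-regular, and $L(\prod S_i/\mathcal U)\cong\prod L(S_i)/\mathcal U$. (iv) For a projection $e$ of $S$ the ring $eSe$ is $*$-regular, and $L(eSe)\cong[0,e]\subseteq L(S)$ with complement $f\mapsto f'\wedge e$. So if $L(S)\in V$, then $L(eSe)\in V$.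

*Proof.* By (4) the operations of $L(S)$ are given by the ring operations, $*$ and $^+$. (i) follows, since $x=xx^+x$ shows that $S_0$ is regular. (ii) The homomorphism preserves $^+$ by uniqueness. A projection $\bar x$ of $S_1$, image of $x$, is the image of the projection $xx^+$, since $\bar x\,\bar x^+=\bar x\bar x=\bar x$. (iii) The axioms of $*$-regular rings, the set of projections and the operations (4) are first-order definable; use Łoś. (iv) Let $x\in eSe$. Then $x^+x=x^*(x^+)^*\in eS$ and $xx^+=(x^+)^*x^*\in Se$, so $x^+=(x^+x)x^+(xx^+)\in eSe$. Hence $eSe$ is regular, and $*$ is proper on it. Its projections are the projections $f\le e$ of $S$, with the same order. The complement of $f$ in $L(eSe)$ is $e-f=(1-f)e$. As $1-f$ and $e$ commute, this product is their meet $f'\wedge e$. The last claim is Lemma 5.1. $\square$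

**Lemma 7.3.** If $S$ is a regular ring, so is $M_n(S)$.

*Proof.* Write $x^-$ for some element with $xx^-x=x$. If $a-aya$ is regular, so is $a$: from $(a-aya)z(a-aya)=a-aya$ we get $a\in aSa$. In $M_2(S)$ let $A=\begin{pmatrix}a&b\\c&d\end{pmatrix}$ and $X=\begin{pmatrix}0&0\\b^-&0\end{pmatrix}$. The upper right entry of $AXA$ is $bb^-b=b$, so $A-AXA$ has the form $B=\begin{pmatrix}g&0\\h&i\end{pmatrix}$. With $Y=\mathrm{diag}(g^-,i^-)$ the diagonal entries of $BYB$ are $g$ and $i$, so $B-BYB=\begin{pmatrix}0&0\\v&0\end{pmatrix}$ for some $v$. This is regular, by $\begin{pmatrix}0&v^-\\0&0\end{pmatrix}$. So $A$ is regular. Iterating, $M_{2^m}(S)$ is regular. Finally $M_n(S)$ is a corner $eM_{2^m}(S)e$, and corners of regular rings are regular: if $x\in eRe$ and $xyx=x$, then $x(eye)x=x$. $\square$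

**Coordinatization theorem (von Neumann, *Continuous Geometry*, Part II, Thm. 14.1 and Ch. IV, Thms. 4.2–4.5).** Let $M$ be a complemented modular lattice whose unit is the join of $n\ge4$ independent pairwise perspective elements. Then $M$ is isomorphic to the lattice of principal right ideals of a regular ring $S$ with unit. Every orthocomplementation of $M$ is induced by an involution making $S$ $*$-regular, via $(xS)'=\{y:x^*y=0\}$.

For a projection $e$ the last formula gives $(eS)'=(1-e)S$. So an MOL with such a unit is isomorphic to $L(S)$ with $S$ $*$-regular.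

## 8. Coordinates with infinitely many hermitian units

From here to the end of Section 11, and in the proof of (a)$\Rightarrow$(b) in Section 12, $V$ is a variety satisfying (a) of Theorem 2. For $X=(x_{ij})$ over a ring with involution, $X^*=(x_{ji}^*)$.

**Proposition 8.1.** There are a prime field $k$, a nonzero $k$-algebra $T$ with $k$-linear involution $*$, and hermitian units $\tau_1,\tau_2,\dots\in T$ such that for every finite nonempty $J\subset\{1,2,\dots\}$ the ring $M_J(T)$ with
$$X^\#=\Phi_J^{-1}X^*\Phi_J,\qquad \Phi_J=\mathrm{diag}(\tau_j)_{j\in J},$$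
is $*$-regular and $L(M_J(T),\#)\in V$.

*Proof.*

**Step 1: $N$ perspective pieces give $N\times N$ matrices.** Let $N\ge4$. By (a) and Proposition 5.8 some s.i. $L\in V$ has nonzero orthogonal pairwise perspective $d_1,\dots,d_N$. Put $u=\bigvee d_i$. By Lemma 5.4(ii) the $d_i$ are pairwise perspective within $[0,u]$, so Lemma 5.1 and the coordinatization theorem give $[0,u]\cong L(S)\in V$ with $S$ $*$-regular. Let $d_i$ correspond to the projection $\varepsilon_i$. These are orthogonal, and $\sum\varepsilon_i=1$. Perspective right ideals are isomorphic as modules: with an axis $wS$, $\varepsilon_1S\cong(\varepsilon_1S+wS)/wS=(\varepsilon_jS+wS)/wS\cong\varepsilon_jS$. So there are $a_j\in\varepsilon_jS\varepsilon_1$, $b_j\in\varepsilon_1S\varepsilon_j$ with $b_ja_j=\varepsilon_1$, $a_jb_j=\varepsilon_j$; take $a_1=b_1=\varepsilon_1$. Put $T_N=\varepsilon_1S\varepsilon_1\ne0$. Since $b_ja_l=0$ for $j\ne l$, the map $(x_{ij})\mapsto\sum a_ix_{ij}b_j$ is a ring homomorphism $M_N(T_N)\to S$. It is bijective, with inverse $s\mapsto(b_isa_j)$.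

**Step 2: the involution in these coordinates.** Put $\tau_j=a_j^*a_j\in T_N$. It is hermitian with inverse $b_jb_j^*$: $a_j^*a_jb_jb_j^*=a_j^*\varepsilon_jb_j^*=(b_ja_j)^*=\varepsilon_1$ and $b_jb_j^*a_j^*a_j=b_j(a_jb_j)^*a_j=b_ja_j=\varepsilon_1$. Further $\tau_j^{-1}a_j^*=b_j(a_jb_j)^*=b_j$, so $a_j^*=\tau_jb_j$ and $b_j^*=a_j\tau_j^{-1}$. Hence
$$(a_ixb_j)^*=b_j^*x^*a_i^*=a_j\,\tau_j^{-1}x^*\tau_i\,b_i ,$$
and the involution of $S$ becomes $X^\#=\Phi^{-1}X^*\Phi$ with $\Phi=\mathrm{diag}(\tau_1,\dots,\tau_N)$.

**Step 3: making $T_N$ an algebra over a prime field.** If every prime is invertible in $T_N$, then $T_N$ is a $\mathbb Q$-algebra. Otherwise let $p$ be a prime not invertible in $T_N$, write $p=pcp$ and $h=pc=cp$. Then $h^2=h$, and $hp=ph=p$ shows $hT_N=pT_N=T_Np=T_Nh$. So $ht=hth=th$ for all $t$, and $h$ is central. It is the identity of the $*$-closed ideal $pT_N$. Then so is $h^*$, and $h=hh^*=h^*$. Also $h\ne1$, since $p$ is not invertible. Replace $T_N$ by $(1-h)T_N\ne0$, where $p=0$, and $\tau_j$ by $(1-h)\tau_j$. This replaces $M_N(T_N)$ by its corner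 at $(1-h)I$, which is a central projection for $\#$. By Lemma 7.2(iv) the new ring is $*$-regular, and $L$ of it is in $V$.

**Step 4: one ring $T$ for all $N$.** Let $\mathcal U$ be a nonprincipal ultrafilter on $\{4,5,\dots\}$, $T=\prod_NT_N/\mathcal U$, and let $\tau_j$ be the class of the $\tau_j$'s (defined for $N\ge j$). These are hermitian units, and $T\ne0$. Each $T_N$ is a $\mathbb Q$-algebra or an $\mathbb F_q$-algebra for some prime $q$. If some prime $p$ is not invertible in $\mathcal U$-almost all $T_N$, then $\mathcal U$-almost all $T_N$ are $\mathbb F_p$-algebras, and so is $T$. Otherwise all primes are invertible in $T$, and $T$ is a $\mathbb Q$-algebra. The involution is linear over the prime field. For finite nonempty $J$, the ring $(M_J(T),\#)$ is the ultraproduct, over $N\ge\max J$, of the corners $(M_J(T_N),\#)$ of $(M_N(T_N),\#)$ at $\sum_{j\in J}E_{jj}$. This element is a projection for $\#$, since it commutes with the diagonal matrix $\Phi$. Lemma 7.2(iii),(iv) finishes the proof. $\square$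

## 9. Commutative coordinates, and where noncommutativity stops the argument

The first thing to try is to pass to a quotient of $T$ that is a field.

**Lemma 9.1.** Every two-sided ideal $I$ of a $*$-regular ring $S$ is closed under $*$, and $S/I$, if nonzero, is $*$-regular.

*Proof.* If $x\in I$, then $xx^+\in I$ and $x^*=(xx^+x)^*=x^*xx^+\in I$. The quotient is regular. If $x^*x\in I$, then $x=(xx^+)^*x=(x^+)^*x^*x\in I$. $\square$

Suppose $T$ is commutative. It is regular: take $J=\{1\}$ in Proposition 8.1. Let $I$ be a maximal ideal of $T$, so $T/I$ is a field $F$. Apply Lemma 9.1 to the ideal $M_3(I)$ of $M_3(T)=M_{\{1,2,3\}}(T)$: the ring $M_3(F)$ with the induced involution is $*$-regular, and by Lemma 7.2(ii) $L(M_3(F))$ is a homomorphic image of $L(M_3(T))\in V$. Its lattice is the lattice of subspaces of $F^3$. So $V$ contains an orthocomplemented projective plane, and we are done in this case.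

For noncommutative $T$ the step that breaks is "$T/I$ is a field". A maximal ideal gives only a simple $*$-regular ring. The ring $T$ of Example 6.2 is simple, because a nonzero ideal meets some level $M_{2^n}(\mathbb R)$ in a nonzero ideal, so it contains $1$; yet it is far from a division ring and has no minimal right ideals. And all that Proposition 8.1 says about the $\tau_j$ is that they are hermitian units; they need not commute.

What is still available is freedom in two places. First, a quotient of a *subring* will do, provided the subring is closed under $*$ and $^+$. Second, we have *infinitely many* units $\tau_j$ over the same $T$, and we may change bases: for invertible $C$ the map $X\mapsto C^{-1}XC$ turns the involution given by $\Phi_J$ into the one given by $C^*\Phi_JC$. The plan is to read a large diagonal form over $T$ as an $(r+1)\times(r+1)$ diagonal form over matrices over $T$, and to choose $C$ so that its weights $1,\alpha_1,\dots,\alpha_r$ *act like multiplication by $X_1,\dots,X_r$ on polynomials*.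

## 10. A moment functional with values in $T$

Fix $k,T,(\tau_j)$ from Proposition 8.1 and $r\ge1$. Let $A=k[X_1,\dots,X_r]$, $K=K_r$, $X_0:=1$. Let $\mathcal M$ be the set of monomials with the graded lexicographic order, which has order type $\omega$ and is compatible with multiplication. Fix an injection $\nu:\{0,\dots,r\}\times\mathcal M\to\{1,2,\dots\}$ and put $\gamma^{(i)}_m=\tau_{\nu(i,m)}$. So each pair $(i,m)$ has its own hermitian unit.

Suppose $\ell$ is a function from $\mathcal M$ to the hermitian elements of $T$, let $F\subset\mathcal M$ be a finite initial segment, and consider the matrices $G^{(i)}_F=(\ell(X_im'm''))_{m',m''\in F}$, $0\le i\le r$. If $m,X_im\in F$, then column $m$ of $G^{(i)}_F$ is column $X_im$ of $G_F^{(0)}$. Hence, if $G^{(0)}_F$ is invertible, $(G^{(0)}_F)^{-1}G^{(i)}_F$ sends the basis vector $e_m$ to $e_{X_im}$, which is multiplication by $X_i$. So we want $\ell$ such that each $G^{(i)}_F$ is obtained from $\mathrm{diag}(\gamma^{(i)}_m)_{m\in F}$ by a change of basis. When $m$ is added to the index set of $G^{(i)}$, the new corner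 entry is $\ell(X_im^2)$. The monomials $X_im^2$ are different for different pairs $(i,m)$, by parity of exponents, so this entry can be chosen freely to produce the desired pivot. This is the next lemma.

**Lemma 10.1.** There is $\ell:\mathcal M\to\{t\in T:t=t^*\}$ such that for all $0\le i\le r$ and $m\in\mathcal M$ the matrix $G^{(i)}_{\le m}=(\ell(X_im'm''))_{m',m''\le m}$ equals $C^*DC$, with $D=\mathrm{diag}(\gamma^{(i)}_{m'})_{m'\le m}$ and $C$ upper unitriangular over $T$.

*Proof.* Define $\ell(\mu)$ by recursion along the order; the claim for $(i,m)$ is established at the stage $\mu=X_im^2$. If $\mu$ has at least two odd exponents, put $\ell(\mu)=0$. Otherwise $\mu=X_im^2$ for unique $i,m$. The matrix $G=(\ell(X_im'm''))_{m',m''<m}$ and the column $g=(\ell(X_im'm))_{m'<m}$ involve only values at monomials $<\mu$. If $m\ne1$, let $m^-$ be the predecessor of $m$; then $G=G^{(i)}_{\le m^-}$. Since $X_i(m^-)^2<\mu$, we have $G=C^*DC$ by induction, so $G$ is invertible. If $m=1$, $G$ and $g$ are empty. Put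
$$\ell(\mu)=g^*G^{-1}g+\gamma^{(i)}_m \tag{5}$$
(for $m=1$: $\ell(\mu)=\gamma^{(i)}_1$). This is hermitian, because $G$ is hermitian. With
$$C_1=\begin{pmatrix}C&D^{-1}C^{*-1}g\\0&1\end{pmatrix},\qquad D_1=\begin{pmatrix}D&0\\0&\gamma^{(i)}_m\end{pmatrix}$$
we have $C_1^*D_1=\begin{pmatrix}C^*D&0\\g^*C^{-1}&\gamma_m^{(i)}\end{pmatrix}$, and since $G^{-1}=C^{-1}D^{-1}C^{*-1}$,
$$C_1^*D_1C_1=\begin{pmatrix}G&g\\g^*&g^*G^{-1}g+\gamma^{(i)}_m\end{pmatrix}=G^{(i)}_{\le m}.$$
The lower left block of $G^{(i)}_{\le m}$ is indeed $g^*$, because values of $\ell$ are hermitian. $\square$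

**Example 10.2.** Let $T=\mathbb Q$ with trivial involution, all $\tau_j=1$, $r=2$, and $1<X_2<X_1<X_2^2<X_1X_2<\cdots$. By (5), $\ell(1)=\ell(X_2)=\ell(X_1)=1$. For $X_2^2$ we have $i=0$, $m=X_2$, $G=(1)$, $g=\ell(X_2)=1$, so $\ell(X_2^2)=2$. Next $\ell(X_1X_2)=0$. For $X_2^3$: $i=2$, $m=X_2$, $G=(\ell(X_2))=(1)$, $g=\ell(X_2^2)=2$, so $\ell(X_2^3)=5$. For $X_1X_2^2$: $i=1$, $m=X_2$, $G=(\ell(X_1))=(1)$, $g=\ell(X_1X_2)=0$, so $\ell(X_1X_2^2)=1$. On $F=\{1,X_2\}$ this gives
$$G^{(0)}=\begin{pmatrix}1&1\\1&2\end{pmatrix},\quad G^{(1)}=\begin{pmatrix}1&0\\0&1\end{pmatrix},\quad G^{(2)}=\begin{pmatrix}1&2\\2&5\end{pmatrix},$$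
$$\alpha_1=(G^{(0)})^{-1}G^{(1)}=\begin{pmatrix}2&-1\\-1&1\end{pmatrix},\qquad \alpha_2=(G^{(0)})^{-1}G^{(2)}=\begin{pmatrix}0&-1\\1&3\end{pmatrix}.$$
Indeed $\alpha_2e_1=e_{X_2}$. But $\alpha_1\alpha_2=\begin{pmatrix}-1&-5\\1&4\end{pmatrix}$ and $\alpha_2\alpha_1=\begin{pmatrix}1&-1\\-1&2\end{pmatrix}$. So even over a commutative $T$ the truncated operators do not commute. They act as multiplications only on those vectors for which the product stays inside $F$.

**Step 1: the form $\langle1,\alpha_1,\dots,\alpha_r\rangle$ on a finite segment.** For $F=\{m'\le m\}$ write $\Gamma=G^{(0)}_F$, $B^{(i)}=G^{(i)}_F$ (hermitian and invertible by Lemma 10.1), $Q_F=M_F(T)$ with involution $x^\sharp=\Gamma^{-1}x^*\Gamma$, and $\alpha^F_i=\Gamma^{-1}B^{(i)}\in Q_F$ for $1\le i\le r$. Each $\alpha_i^F$ is a unit, and $(\alpha_i^F)^\sharp=\Gamma^{-1}B^{(i)}\Gamma^{-1}\Gamma=\alpha^F_i$. Let $e_m\in T^F$ be the standard basis columns. If $m,X_im\in F$, then $B^{(i)}e_m=(\ell(X_im'm))_{m'\in F}=\Gamma e_{X_im}$, so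
$$\alpha^F_ie_m=e_{X_im}. \tag{6}$$

Apply Proposition 8.1 with $J=\nu(\{0,\dots,r\}\times F)$. After indexing by $\{0,\dots,r\}\times F$ we have $\Phi_J=D^{(0)}\oplus\dots\oplus D^{(r)}$ with $D^{(i)}=\mathrm{diag}(\gamma^{(i)}_{m'})_{m'\in F}$. Here it matters that $\nu$ is injective. Let $C=C^{(0)}\oplus\dots\oplus C^{(r)}$ with $G^{(i)}_F=C^{(i)*}D^{(i)}C^{(i)}$. Writing $X=CYC^{-1}$, we get $C^{-1}(\Phi_J^{-1}X^*\Phi_J)C=\Theta^{-1}Y^*\Theta$ with
$$\Theta=C^*\Phi_JC=\mathrm{diag}(\Gamma,B^{(1)},\dots,B^{(r)})=\mathrm{diag}(\Gamma,\Gamma\alpha^F_1,\dots,\Gamma\alpha^F_r).$$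
With $\alpha_0^F:=1$, the $(i,j)$ block of $\Theta^{-1}Y^*\Theta$ is $(\alpha^F_i)^{-1}\Gamma^{-1}y_{ji}^*\Gamma\alpha_j^F=(\alpha_i^F)^{-1}y_{ji}^\sharp\alpha_j^F$. Thus *the ring $R_F=M_{r+1}(Q_F)$ with*
$$(x_{ij})^\#=\Psi^{-1}(x_{ji}^\sharp)\Psi,\qquad \Psi=\mathrm{diag}(1,\alpha^F_1,\dots,\alpha^F_r),$$
*is $*$-regular and $L(R_F)\in V$.* Its corner at the first diagonal matrix unit is $(Q_F,\sharp)$, which is therefore $*$-regular.

**Step 2: passing to the limit, so that all monomials are available.** Take an increasing sequence of initial segments $F$ exhausting $\mathcal M$ and a nonprincipal ultrafilter $\mathcal U$ on it. Let $Q=\prod Q_F/\mathcal U$, $\alpha_i=[\alpha_i^F]$, and let $P=\prod T^F/\mathcal U$, a left $Q$-module. By Lemma 7.2(iii), $(Q,\sharp)$ is $*$-regular, and so is $R=M_{r+1}(Q)$ with $\#$ defined by $\Psi=\mathrm{diag}(1,\alpha_1,\dots,\alpha_r)$; moreover $L(R)\in V$. The $\alpha_i$ are units of $Q$ with $\alpha_i^\sharp=\alpha_i$. Each $e_m$ is defined in $T^F$ for almost all $F$ and so defines an element of $P$. For $f=\sum c_mm\in A$ put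 $e_f=\sum c_me_m\in P$. The map $f\mapsto e_f$ is $k$-linear. It is injective, because the $e_m$ are standard basis vectors and $T\ne0$ is a $k$-algebra. For a given polynomial $f$, almost all $F$ contain all the monomials needed in (6), so
$$\alpha_ie_f=e_{X_if}\qquad(f\in A,\ 1\le i\le r). \tag{7}$$

## 11. Operators that act as a rational function on an ideal of polynomials

The elements $\alpha_i$ act on the vectors $e_f$ as commuting multiplications, but (7) says nothing about the rest of $P$. We now collect all elements of $Q$ that act on enough vectors $e_f$ as multiplication by some $\rho\in K$, and show that they form a subring closed under $\sharp$ and $^+$. Two features of the definition below are needed for $^+$. First, $1/\rho$ does not map polynomials to polynomials, so only multiples $f$ of some fixed $q\neq0$ are tested. Second, it is not enough to control $g$ alone: the matrix $g$ in (3) fixes $v=(1,0)^t$, but $g^+v=(\frac12,\frac12)^t\neq v$. Here $g^tv=(1,1)^t\ne v$. So $g^\sharp$ is controlled as well.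

**Definition 11.1.** $E$ is the set of $g\in Q$ for which there are $\rho\in K$ and $0\ne q\in A$ such that for all $f\in qA$
$$\rho f\in A,\qquad ge_f=e_{\rho f},\qquad g^\sharp e_f=e_{\rho f}. \tag{8}$$

*Example.* By (7) and $\alpha_i^\sharp=\alpha_i$, $\alpha_i\in E$ with $\rho=X_i$, $q=1$. The element $\rho=:\pi(g)$ is unique: if $(\rho_1,q_1)$ and $(\rho_2,q_2)$ both work for $g$, take $f=q_1q_2$. Then $e_{\rho_1f}=e_{\rho_2f}$, so $\rho_1f=\rho_2f$ by injectivity, and $\rho_1=\rho_2$.

**Proposition 11.2.** $E$ is a unital subring of $Q$ closed under $\sharp$ and $^+$, it contains all $\alpha_i^{\pm1}$, and $\pi:E\to K$ is a surjective ring homomorphism with $\pi(g^\sharp)=\pi(g)$.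

*Proof.*

**Step 1: ring operations and $\sharp$.** Scalars $c\in k$ lie in $E$ with $\rho=c$, since $c^\sharp=c$. Closure under $\sharp$ and $\pi(g^\sharp)=\pi(g)$ are clear from the symmetry of (8). Let $(\rho_j,q_j)$ belong to $g_j$, $\rho_j=a_j/b_j$ with $a_j,b_j\in A$, $j=1,2$. For $g_1+g_2$ use $\rho_1+\rho_2$ and $q=q_1q_2$. For $g_1g_2$ use $\rho_1\rho_2$ and $q=q_1q_2b_1b_2$. Let $f\in qA$. Then $\rho_1\rho_2f\in A$. Also $f\in q_2A$ and $\rho_2f\in q_1A$, so $g_1g_2e_f=g_1e_{\rho_2f}=e_{\rho_1\rho_2f}$. Similarly $f\in q_1A$ and $\rho_1f\in q_2A$, so $(g_1g_2)^\sharp e_f=g_2^\sharp g_1^\sharp e_f=g_2^\sharp e_{\rho_1f}=e_{\rho_1\rho_2f}$.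

**Step 2: Moore–Penrose inverses.** Let $(\rho,q)$ belong to $g$. By uniqueness $(g^+)^\sharp=(g^\sharp)^+$.

If $\rho=0$ and $f\in qA$, then $g^+=g^+(gg^+)^\sharp=g^+(g^+)^\sharp g^\sharp$, so $g^+e_f=g^+(g^+)^\sharp g^\sharp e_f=0$. The same argument for $g^\sharp$ gives $(g^+)^\sharp e_f=(g^\sharp)^+e_f=0$. So $g^+\in E$ with $\pi(g^+)=0$.

If $\rho=a/b\ne0$, let $f=qa^2h\in qa^2A$, and put $f_1=\rho^{-1}f=qabh\in qA$ and $f_2=\rho^{-2}f=qb^2h\in qA$. By (8), $ge_{f_1}=e_f$ and $g^\sharp e_{f_2}=e_{f_1}$. Since $g^+gg^\sharp=(g^+g)^\sharp g^\sharp=(gg^+g)^\sharp=g^\sharp$,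
$$g^+e_f=g^+ge_{f_1}=g^+gg^\sharp e_{f_2}=g^\sharp e_{f_2}=e_{f_1}=e_{\rho^{-1}f}.$$
In words: $e_{f_1}$ lies in the range of $g^\sharp$, and there $g^+g$ acts as the identity. The same argument for $g^\sharp$, with the same $\rho,q$, gives $(g^+)^\sharp e_f=(g^\sharp)^+e_f=e_{\rho^{-1}f}$. So $g^+\in E$, with $qa^2$ in place of $q$, and $\pi(g^+)=\pi(g)^{-1}$.

**Step 3: $\pi$ is onto $K$.** We have $\alpha_i\in E$ and $\alpha_i^{-1}=\alpha_i^+\in E$. By Step 1 and uniqueness of $\rho$, $\pi$ is a unital ring homomorphism. Its image contains $k$ and all $X_i$, hence $A$, and it is closed under inverses of nonzero elements by Step 2. So it is $K$. $\square$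

## 12. $\Gamma_{k,r}$ as a quotient of a subalgebra: proof of Theorem 2

**(b)$\Rightarrow$(a).** $\Gamma_{k,r}\in V$ is simple, hence s.i., of height $r+1$, for every $r$.

**(a)$\Rightarrow$(b), Step 1: a subalgebra of $L(R)$.** $E$ is regular, being closed under $^+$, hence so is $M_{r+1}(E)$ by Lemma 7.3. It is closed under $\#$: the $(i,j)$ entry of $(x_{ij})^\#$ is $\alpha_i^{-1}x_{ji}^\sharp\alpha_j$ (with $\alpha_0=1$), and $E$ contains $\alpha_i^{\pm1}$ and is closed under $\sharp$. The involution $\#$ is proper on it, as on $R$. So $M_{r+1}(E)$ is $*$-regular. Its Moore–Penrose inverses are Moore–Penrose inverses in $R$, so they agree by uniqueness. By Lemma 7.2(i), $L(M_{r+1}(E))$ is a subalgebra of $L(R)\in V$.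

**Step 2: its quotient over $K$.** By Proposition 11.2, $\pi$ induces a surjective ring homomorphism $M_{r+1}(E)\to M_{r+1}(K)$. Since $\pi(\alpha_i^{-1}x_{ji}^\sharp\alpha_j)=X_i^{-1}\pi(x_{ji})X_j$, it carries $\#$ to $X^\#=\Psi_K^{-1}X^t\Psi_K$ with $\Psi_K=\mathrm{diag}(1,X_1,\dots,X_r)$. The regular ring $M_{r+1}(K)$ with this involution is $*$-regular: if $X^\#X=0$, then $X^t\Psi_KX=0$, so $x^t\Psi_Kx=0$ for every column $x$ of $X$, and $X=0$ because $\langle1,X_1,\dots,X_r\rangle$ is anisotropic. By Lemma 7.2(ii), $L(M_{r+1}(K),\#)\in V$.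

**Step 3: this quotient is $\Gamma_{k,r}$.** Sending the right ideal generated by a projection $p$ to the column space of $p$ is the usual lattice isomorphism onto the lattice of subspaces of $K^{r+1}$. As for complements, $p=p^\#$ means $p^t\Psi_K=\Psi_Kp$, so
$$(pu)^t\Psi_K(1-p)v=u^t\Psi_Kp(1-p)v=0 .$$
By dimensions $1-p$ has column space $(pK^{r+1})^\perp$. Hence
$$L(M_{r+1}(K_r),\#)\cong\Gamma_{k,r}. \tag{9}$$

The field $k$ was fixed in Proposition 8.1, before $r$ was chosen. So $V$ contains $\Gamma_{k,r}$ for all $r$ with the same $k$, i.e. $V\supseteq U_k$. In particular $\Gamma_{k,2}\in V$. $\blacksquare$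

## 13. Finite or infinite height: proof of Theorem 1

Let $V$ be nontrivial and different from all $[MO_\kappa]$. By Lemma 4.1, $V$ has an s.i. member of height at least $3$. If some s.i. member has finite height at least $3$, Lemma 6.1 gives an orthocomplemented projective plane in $V$. Otherwise $V$ has an s.i. member of infinite height. Then (a) of Theorem 2 holds, and the orthocomplemented projective plane $\Gamma_{k,2}$ lies in $V$ for some prime field $k$. $\blacksquare$

## 14. The characteristic survives in the lattice: proof of Theorem 3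

**Step 1: reduction.** By Theorem 2 every variety with unbounded heights of s.i. members contains some $U_k$, and each $U_k$ is such a variety. We shall show
$$\Gamma_{k',2}\notin U_k\quad\text{for prime fields }k\ne k'. \tag{10}$$
This gives $U_{k'}\not\subseteq U_k$, so the $U_k$ are pairwise incomparable. Moreover, if $V\subseteq U_k$ has unbounded heights, then $V\supseteq U_{k'}$ for some $k'$, so $k'=k$ and $V=U_k$; hence $U_k$ is minimal. And any minimal variety with unbounded heights equals the $U_k$ it contains.

**Step 2: Jónsson's lemma.** Suppose $\Gamma_{k',2}\in U_k$ with $k\ne k'$. Put $D=k'(X_1,X_2)$, so $\Gamma_{k',2}$ is the lattice $L(D^3)$ of subspaces of $D^3$ with its orthocomplementation. MOLs have lattice reducts, so their varieties are congruence distributive. Since $\Gamma_{k',2}$ is s.i., Jónsson's lemma gives a subalgebra $S$ of an ultraproduct of algebras $\Gamma_{k,r}$ and a surjective homomorphism $h:S\to L(D^3)$. By (9) and Lemma 7.2(iii) the ultraproduct is $L(R)$ for a $*$-regular $k$-algebra $R$.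

In $D^3$ the number $n$ can be drawn: let $a_1,a_2,a_3$ be the coordinate lines, which are pairwise orthogonal, $c_{13}=\{(s,0,s)\}$, $c_{23}=\{(0,s,-s)\}$. A lattice polynomial applied $n$ times to $a_1$ will give $\{(s,ns,0)\}$. We want to compare this with the same computation in $L(R)$. The obstacle is that lifts to $S$ of the $a_i$ need not be perspective to each other, so in $R$ there will be only partial maps between the corresponding right ideals. They turn out to be enough.

**Step 3: lifting the configuration.** Let $b_1\in S$ be a lift of $a_1$, $b_2=x\wedge b_1'$, $b_3=y\wedge b_1'\wedge b_2'$, where $x,y$ are lifts of $a_2,a_3$. The $b_i$ are pairwise orthogonal and $h(b_i)=a_i$, because $a_2\le a_1'$ and $a_3\le a_1'\wedge a_2'$. Let $d\in S$ be a lift of $c_{13}$ met with $b_1\vee b_3$; then $h(d)=c_{13}\wedge(a_1\vee a_3)=c_{13}$. Put $d_{13}=d\wedge(d\wedge b_1)'\wedge(d\wedge b_3)'$. Since $c_{13}\wedge a_1=c_{13}\wedge a_3=0$, we have $h(d_{13})=c_{13}$. And $d_{13}\wedge b_1\le(d\wedge b_1)\wedge(d\wedge b_1)'=0$, similarly $d_{13}\wedge b_3=0$. Define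 $d_{23}\le b_2\vee b_3$ in the same way, with $h(d_{23})=c_{23}$ and $d_{23}\wedge b_2=d_{23}\wedge b_3=0$.

**Step 4: partial maps.** Regard elements of $L(R)$ as right ideals, and let $B_i$ be the right ideal of $b_i$; the $B_i$ are independent. Since $d_{13}\subseteq B_1\oplus B_3$ and $d_{13}\cap B_3=0$, $d_{13}$ is the graph of a homomorphism $\varphi:B_1^1\to B_3$ on a submodule $B_1^1\subseteq B_1$. Since $d_{13}\cap B_1=0$, $\varphi$ is injective. Likewise for $d_{23}$, with a sign:
$$d_{13}=\{s+\varphi(s):s\in B_1^1\},\qquad d_{23}=\{t-\psi(t):t\in B_2^1\},$$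
with $B_2^1\subseteq B_2$ and $\psi:B_2^1\to B_3$ injective. Let $Z_0=\{s\in B_1^1:\varphi(s)\in\psi(B_2^1)\}$ and $\chi=\psi^{-1}\varphi:Z_0\to B_2$, which is injective.

**Step 5: a polynomial that adds $\chi$.** Consider
$$\sigma(y)=\big[\big((y\vee b_3)\wedge(d_{13}\vee b_2)\big)\vee d_{23}\big]\wedge(b_1\vee b_2).$$
Let $y=\{s+\xi(s):s\in Z\}$ with $Z\subseteq B_1$ and $\xi:Z\to B_2$. Elements of $y\vee b_3$ are $s+\xi(s)+v$ with $s\in Z$, $v\in B_3$; elements of $d_{13}\vee b_2$ are $s+w+\varphi(s)$ with $s\in B_1^1$, $w\in B_2$. Comparing components, the inner meet is $\{s+\xi(s)+\varphi(s):s\in Z\cap B_1^1\}$. Joining $d_{23}$ adds elements $t-\psi(t)$, and meeting with $b_1\vee b_2$ requires the $B_3$-component $\varphi(s)-\psi(t)$ to vanish, i.e. $s\in Z_0$ and $t=\chi(s)$. So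
$$\sigma(y)=\{s+\xi(s)+\chi(s):s\in Z\cap Z_0\}.$$
Starting from $b_1$ (where $Z=B_1$, $\xi=0$), we get $\sigma^n(b_1)=\{s+n\chi(s):s\in Z_0\}$ for $n\ge1$.

The same computation in $D^3$, with $a_i,c_{13},c_{23}$ in place of $b_i,d_{13},d_{23}$, has $\varphi(s,0,0)=(0,0,s)$, $\psi(0,t,0)=(0,0,t)$, both defined everywhere, and $\chi(s,0,0)=(0,s,0)$. For instance, its first round is $(a_1\vee a_3)\wedge(c_{13}\vee a_2)=\{(s,0,s)\}$; joined with $c_{23}$ it gives $\{(s,t,s-t)\}$, and this meets $a_1\vee a_2$ in $\{(s,s,0)\}$. Since $h$ is a homomorphism,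
$$h(\sigma^n(b_1))=\{(s,ns,0):s\in D\}.$$

**Step 6: contradiction.** Let $k=\mathbb F_p$. Then $p=0$ in $R$, so $\sigma^p(b_1)=Z_0\subseteq B_1$, i.e. $\sigma^p(b_1)\le b_1$. Applying $h$, $\{(s,ps,0)\}\le a_1$. This is false, since $k'\ne\mathbb F_p$ gives $p\ne0$ in $D$.

Let $k=\mathbb Q$ and $k'=\mathbb F_p$. Then $p$ is invertible in $R$ and $\chi$ is injective. So $s+p\chi(s)\in B_1$ forces $p\chi(s)=0$ and $s=0$, i.e. $\sigma^p(b_1)\wedge b_1=0$. Applying $h$, $\{(s,ps,0)\}\wedge a_1=0$. This is false, since $p=0$ in $D$ makes the left side $a_1\ne0$.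

One of the two cases always applies when $k\ne k'$. This proves (10) and Theorem 3. $\blacksquare$
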